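# Movable continua are pointed movable

## 1. A circle that turns, and a solenoid that does not move

A *compactum* is a compact metric space, and a *continuum* is a connected compactum (nonempty throughout). Every compactum embeds in the Hilbert cube $Q=\prod_{i\ge1}[0,1]$. A *neighborhood* of $X\subset Q$ is a subset of $Q$ that contains $X$ in its interior. We write $I=[0,1]$.

We begin with a circle. Write $Q=I^2\times Q'$ with $Q'=\prod_{i\ge3}[0,1]$, and use the complex coordinate $\zeta=4\big((s-\tfrac12)+i(t-\tfrac12)\big)$ on $I^2$, so that the disc $|\zeta|<2$ lies in the square. Let $X=\{|\zeta|=1\}\times\{0\}$ and, for $n\ge1$,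
$$A_n=\{1-2^{-n}\le|\zeta|\le1+2^{-n}\},\qquad C_n=\{y\in Q': y_i\le2^{-n}\text{ for }3\le i\le n+2\},\qquad U_n=A_n\times C_n .$$
The $U_n$ are compact neighborhoods of $X$, they decrease, and their intersection is $X$. So every neighborhood of $X$ contains some $U_n$.

Inside $U_n$ we can push $U_n$ as close to $X$ as we like. The homotopy
$$R(\zeta,y,t)=\big((1-t)\zeta+t\,\zeta/|\zeta|,\ (1-t)y\big)$$
stays in $U_n$, starts at the identity, ends in $X$, and does not move any point of $X$. But somebody might hand us a different homotopy:
$$G(\zeta,y,t)=\big(e^{2\pi it}\big((1-t)\zeta+t\,\zeta/|\zeta|\big),\ (1-t)y\big).$$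
It has the same start and the same end, but the point $x_0=(1,0)$ travels once around the circle. Can we repair $G$ so that $x_0$ stays put, without going back to $R$? Yes: after $G$, rotate backwards, inside $X$, by $E(\zeta,y,t)=(e^{-2\pi it}\zeta/|\zeta|,0)$. The concatenation of $G$ and $E$ moves $x_0$ along $\gamma\cdot\bar\gamma$, where $\gamma$ is the loop $e^{2\pi it}$. Now let the turning angle shrink: for $s\in I$ turn by $e^{2\pi i(1-s)t}$ in the first half and by $e^{2\pi i(1-s)(1-t)}$ in the second half. Start and end maps do not change with $s$, and at $s=1$ the point $x_0$ does not move.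

The repair worked because the loop $\gamma$ traced by $x_0$ could be run backwards very close to $X$, after the push was finished. If the track of $x_0$ were a loop that cannot be deformed into a small neighborhood of $X$, this repair would be unavailable. Such loops exist for some continua. Take solid tori $T_0\supset T_1\supset\cdots$ in the interior of $I^3$, with $T_{n+1}\subset\mathrm{int}\,T_n$ winding twice around $T_n$, and with meridional discs whose diameters tend to $0$. The intersection $\bigcap T_n$ is the dyadic solenoid; let $X=\bigcap T_n\times\{0\}\subset I^3\times\prod_{i\ge4}[0,1]$. It has the neighborhood basis $U_n=T_n\times C_n$, where $C_n$ is now the set of $y$ with $y_i\le2^{-n}$ for $4\le i\le n+3$. Here $\pi_1(U_n)=\mathbb Z$, and the inclusion $U_{n+1}\to U_n$ induces multiplication by $2$. The generator of $\pi_1(U_0)$ is not the class of any loop in $U_1$.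

But the solenoid cannot be pushed at all. Suppose some neighborhood $U'\subset U_0$ could be deformed inside $U_0$ into every neighborhood of $X$. Choose $m$ with $U_m\subset U'$, and deform into $U_{m+1}$. We obtain $r:U_m\to U_{m+1}$ homotopic in $U_0$ to the inclusion. On first homology, the inclusion sends the generator to $2^m\in H_1(U_0)=\mathbb Z$, while $r$ sends it to a multiple of $2^{m+1}$, which is absurd.

So in the first example pushing is possible and loops can be brought inward. In the second, loops cannot be brought inward, and pushing fails as well. Is this a general fact? If a continuum can be pushed, can it always be pushed with a point held still?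

## 2. Movable and pointed movable

**Definition (movable).** A compactum $X\subset Q$ is *movable* if for every neighborhood $U$ of $X$ in $Q$ there is a neighborhood $U'\subset U$ of $X$ such that for every neighborhood $U''\subset U$ of $X$ there is a homotopy $H:U'\times I\to U$ with $H(y,0)=y$ and $H(y,1)\in U''$ for all $y\in U'$.

**Definition (pointed movable).** Let $x_0\in X$. The pair $(X,x_0)$ is *pointed movable* if the same holds with homotopies that satisfy in addition $H(x_0,t)=x_0$ for all $t\in I$.

Note the order of quantifiers: $U'$ is chosen before $U''$. Both notions are independent of the embedding in $Q$. By Section 1, the circle is movable and pointed movable at each point (use $R$), and the solenoid is not movable.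

**Theorem 1.** Let $X$ be a movable continuum and $x_0\in X$. Then $(X,x_0)$ is pointed movable.

Pointed movability at a point trivially implies movability. So for a continuum the following are equivalent: movable; pointed movable at some point; pointed movable at every point.

Some conventions: in a product of paths the left factor is traversed first; homotopies are free unless stated otherwise; $\bar\omega$ is the reverse of the path $\omega$.

## 3. Polyhedral neighborhoods and normalized homotopies

A metrizable space $Y$ is an *ANR* if every map to $Y$ from a closed subset of a metrizable space extends to a neighborhood of that subset. Compact polyhedra are ANRs, and so is the product of a compact polyhedron with a Hilbert cube. We use one classical extension theorem.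

**(HE) (Borsuk).** If $Z$ is metrizable, $A\subset Z$ is closed and $Y$ is an ANR, then every map $T:Z\times\{0\}\cup A\times I\to Y$ extends to $Z\times I$.

*Proof.* Extend $T$ to $T'$ on an open neighborhood $N$ of $Z\times\{0\}\cup A\times I$ in $Z\times I$. Since $I$ is compact, there is an open $V\supset A$ with $V\times I\subset N$. Choose $u:Z\to I$ with $u=1$ on $A$ and $u=0$ off $V$. Then $(z,u(z)t)\in N$ for all $(z,t)$, because either $z\in V$ or $u(z)t=0$. The map $(z,t)\mapsto T'(z,u(z)t)$ is the extension. $\square$

Let $X\subset Q$ be a movable continuum.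

**Step 1 (good neighborhoods).** We want neighborhoods with the homotopy type of finite complexes. Let $V\supset X$ be open. Cover $X$ by finitely many basic open boxes inside $V$. They constrain finitely many coordinates, so with $Q=I^m\times Q'_m$ for a large $m$ their union is $W\times Q'_m\subset V$, where $W$ is open in $I^m$ and contains the projection $X_m$ of $X$. Subdivide $I^m$ into cubes so small that the union $L_0$ of the closed cubes meeting $X_m$ lies in $W$. The union of the closed cubes that miss $X_m$ is closed and disjoint from $X_m$, so $L_0$ is a neighborhood of $X_m$. Its components are finite in number, hence open in $L_0$. So the component $L$ containing the connected set $X_m$ is also a neighborhood of $X_m$, and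
$$X\subset\mathrm{int}(L\times Q'_m)\subset L\times Q'_m\subset V .$$
Thus $X$ has a neighborhood basis of sets $L\times Q_m'$ with $L$ a compact connected polyhedron. Each is a compact connected ANR, locally contractible (in particular path connected, locally path connected and semilocally simply connected), and homotopy equivalent to the finite complex $L$.

**Step 2 (a sequence adapted to movability).** We now absorb the quantifiers of the definition into a sequence. We choose inductively a decreasing neighborhood basis $U_0\supset U_1\supset\cdots$ of sets as in Step 1 such that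
$$\text{for all }n\text{ and }k>n:\ \text{some homotopy }U_{n+1}\times I\to U_n\text{ goes from the inclusion to a map with image in }U_k.\tag{1}$$
Given $U_n$, let $U'$ be as in the definition of movability for $U=U_n$, and choose $U_{n+1}\subset U'\cap U_n$ inside the $\frac1{n+1}$-neighborhood of $X$. For $k>n$ apply the definition with $U''=U_k$ and restrict to $U_{n+1}$. (If one admits only open neighborhoods, one uses the interior of $U_n$ wherever $U_n$ plays the role of $U$, $U'$ or $U''$ in a definition; nothing else changes.)

**Step 3 (normalization).** Fix $x_0\in X$ as base point of all $U_n$. We claim that in (1) the *final* map may be assumed to fix $x_0$. Let $r:U_{n+1}\to U_k$ be the final map. Join $r(x_0)$ to $x_0$ by a path in the path connected set $U_k$. By (HE) with $Z=U_{n+1}$, $A=\{x_0\}$, $Y=U_k$, extend this path to a homotopy of $r$ inside $U_k$, and append it to the homotopy in (1). The new final map fixes $x_0$ and still has image in $U_k$.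

After normalization $x_0$ starts and ends at $x_0$, so its track is a loop in $U_n$. That loop is all that separates (1) from pointed movability.

## 4. If loops can be brought inward, the base point can be held still

The repair of Section 1 works whenever the following holds in $\pi_1(U_n,x_0)$:
$$\mathrm{im}\big(\pi_1(U_k,x_0)\to\pi_1(U_n,x_0)\big)=\mathrm{im}\big(\pi_1(U_{n+2},x_0)\to\pi_1(U_n,x_0)\big)\quad\text{for all }n\text{ and all }k\ge n+2.\tag{2}$$

**Proposition 2.** Let $X$ be a continuum, $x_0\in X$, and let $(U_n)$ be a decreasing neighborhood basis as in Section 3, satisfying (1). If (2) holds, then $(X,x_0)$ is pointed movable.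

*Proof.* **Step 1 (choices and a homotopy to be repaired).** Let $U$ be a neighborhood of $X$. Choose $n$ with $U_n\subset U$ and put $U'=U_{n+3}$. Let $U''\subset U$ be a neighborhood of $X$, and choose $k\ge n+3$ with $U_k\subset U''$. By normalized (1), with $n+2$ in place of $n$, there is $G:U_{n+3}\times I\to U_{n+2}$ with $G_0$ the inclusion, $G_1(U_{n+3})\subset U_k$ and $G_1(x_0)=x_0$.

**Step 2 (running the loop back inside $U_k$).** This step makes the track of $x_0$ null-homotopic. The track $G(x_0,\cdot)$ is a loop in $U_{n+2}$, so by (2) there is a loop $\ell$ in $U_k$ at $x_0$ that is homotopic to it rel endpoints in $U_n$. By (HE) with target $U_k$ there is $E:U_{n+3}\times I\to U_k$ with $E_0=G_1$ and $E(x_0,t)=\ell(1-t)$. Let $D:U_{n+3}\times I\to U_n$ be $G$ followed by $E$. Then $D_0$ is the inclusion, $D_1=E_1$ maps into $U_k$, and $D(x_0,\cdot)=G(x_0,\cdot)\cdot\bar\ell$ is null-homotopic rel endpoints in $U_n$.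

**Step 3 (removing the null-homotopic track).** This step makes $x_0$ stand still without changing the two ends. In $Z=U_{n+3}\times I$ let $A=U_{n+3}\times\{0,1\}\cup\{x_0\}\times I$, a closed set. Take the homotopy of $D|_A$ that is constant on $U_{n+3}\times\{0,1\}$ and is a null-homotopy rel endpoints on $\{x_0\}\times I$; the two prescriptions agree at $(x_0,0)$ and $(x_0,1)$. By (HE) with target $U_n$ it extends to a homotopy of $D$. Its end is a map $D':U_{n+3}\times I\to U_n\subset U$ with
$$D'(y,0)=y,\qquad D'(y,1)=E_1(y)\in U_k\subset U'',\qquad D'(x_0,t)=x_0.$$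
Since $U'=U_{n+3}$ did not depend on $U''$, this is pointed movability. $\square$

So Theorem 1 reduces to (2), a statement about fundamental groups.

## 5. A subgroup conjugate to a proper subgroup of itself

Here is what a sensible person tries first. Normalized (1), with $n+1$ in place of $n$, gives $h:U_{n+2}\to U_{n+2}$ with image in a small $U_k$, fixing $x_0$, and homotopic in $U_{n+1}$ to the inclusion. Let us see what such a homotopy says about fundamental groups.

Let $p:(X_2,x_2)\to(X_1,x_1)$ and $h:(X_2,x_2)\to(X_2,x_2)$ be pointed maps, and let $F:X_2\times I\to X_1$ be a free homotopy from $p$ to $ph$. Since $p(x_2)=x_1=ph(x_2)$, the track $F(x_2,\cdot)$ is a loop, with class $\gamma$ say. For a loop $\alpha$ at $x_2$, the square $(s,t)\mapsto F(\alpha(s),t)$ shows that $p\alpha\cdot F(x_2,\cdot)\simeq F(x_2,\cdot)\cdot ph\alpha$ rel endpoints, so $p_*(a)=\gamma\,p_*h_*(a)\,\gamma^{-1}$ for $a=[\alpha]$. If $P:(X_1,x_1)\to(X_0,x_0)$ is pointed, $q=Pp$ and $g=P_*\gamma$, then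
$$q_*(a)=g\;q_*h_*(a)\;g^{-1}\qquad(a\in\pi_1(X_2,x_2)).\tag{3}$$
Put $H=q_*\pi_1(X_2,x_2)$. The subgroup $H'=q_*h_*\pi_1(X_2,x_2)$ lies in $H$, and (3) says $H=gH'g^{-1}$. We want $H'=H$, because classes in $H'$ are represented by loops in the small $U_k$.

In easy cases we are done. If $\pi_1(X_0)$ is abelian, (3) gives $q_*=q_*h_*$. If $H$ is finite, $H'$ and $H$ have the same order and so coincide. In general the argument stops exactly here: a subgroup can be conjugate to a proper subgroup of itself, and this really happens for a free homotopy of the above kind.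

**Example (a mapping torus).** Let $T=S^1\times I/(z,1)\sim(z^2,0)$, a finite complex of dimension $2$. Let $X_2=S^1$ with base point $1$, $X_1=X_0=T$, $P=\mathrm{id}$, $p(z)=q(z)=[z,0]$, $h(z)=z^2$. The homotopy $(z,t)\mapsto[z,t]$ goes from $p$ to $ph$, and the base point traces the loop $g=[1,t]$. With $a$ the class of $q$ we have
$$\pi_1(T)=\langle a,g\mid g\,a^2g^{-1}=a\rangle .$$
The assignment $a\mapsto\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $g\mapsto\begin{pmatrix}1/2&0\\0&1\end{pmatrix}$ respects the relation. So $a$ has infinite order, and $H'=\langle a^2\rangle$ is a proper subgroup of $H=\langle a\rangle$.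

So one free homotopy $ph\simeq p$ is not enough. But movability gives more: by (1), the *larger* neighborhood $U_{n+1}$ can be pushed into $U_{n+2}$ inside $U_n$. In the notation above, there is a map $f:X_1\to X_2$ with $qf\simeq P$. In the mapping torus no such $f$ exists. If $qf\simeq\mathrm{id}_T$, then $q_*f_*$ would be an isomorphism up to change of base point, so $\pi_1(T)$ would embed in $\pi_1(S^1)=\mathbb Z$; but the matrices show $ag\ne ga$.

This points to the lemma we want, with both homotopy relations as hypotheses. The second relation must be used in a way that sees more than the group relation (3). It will be used through cohomology: $qf\simeq P$ says that every cohomology class that $P$ sees is already seen by $q$.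

## 6. The lemma, and how it gives Theorem 1

**Lemma 3.** Let $X_0,X_1,X_2$ be connected, locally path connected, semilocally simply connected spaces with base points $x_0,x_1,x_2$. Assume $X_0$ is homotopy equivalent to a finite-dimensional CW complex and $X_2$ to a finite CW complex. Let
$$X_2\xrightarrow{\ p\ }X_1\xrightarrow{\ P\ }X_0,\qquad q=Pp,\qquad h:X_2\to X_2$$
be maps with $p,P,h$ base point preserving. Assume the free homotopy relations

* (i) there is a map $f:X_1\to X_2$ with $qf\simeq P$;
* (ii) $ph\simeq p$.

Then $q_*h_*\pi_1(X_2,x_2)=q_*\pi_1(X_2,x_2)$ in $\pi_1(X_0,x_0)$.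

**Proposition 4.** Let $X$ be a movable continuum and $x_0\in X$. For a neighborhood basis $(U_n)$ as in Section 3, (2) holds.

*Proof from Lemma 3.* Let $k\ge n+2$. Put $X_i=U_{n+i}$ for $i=0,1,2$, all based at $x_0$, and let $P,p,q$ be the inclusions. The topological hypotheses hold by Step 1 of Section 3. For (i), use (1) at $n$ with target $U_{n+2}$: the inclusion $P$ is homotopic in $U_n$ to a map with image in $U_{n+2}$, which gives $f:U_{n+1}\to U_{n+2}$ with $qf\simeq P$. For (ii), put $k'=\max(k,n+3)$ and use normalized (1) at $n+1$: the inclusion $p$ is homotopic in $U_{n+1}$ to a map with image in $U_{k'}\subset U_{n+2}$ that fixes $x_0$. This gives a pointed map $h:U_{n+2}\to U_{n+2}$ with image in $U_{k'}$ and $ph\simeq p$. Lemma 3 yields, in $\pi_1(U_n,x_0)$,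
$$\mathrm{im}\,\pi_1(U_{n+2})=q_*h_*\pi_1(U_{n+2})\subset\mathrm{im}\,\pi_1(U_{k'})\subset\mathrm{im}\,\pi_1(U_k)\subset\mathrm{im}\,\pi_1(U_{n+2}),$$
so all these images are equal. $\square$

*Proof of Theorem 1 from Lemma 3.* Choose $(U_n)$ as in Section 3. Proposition 4 gives (2), and Proposition 2 gives the theorem. $\square$

It remains to prove Lemma 3.

## 7. Cohomology with local coefficients

A *local system* $\mathcal A$ on $Y$ is a functor from the fundamental groupoid $\Pi(Y)$ to abelian groups. A path $\omega$ from $y$ to $y'$ induces a transport isomorphism $\mathcal A_y\to\mathcal A_{y'}$, $a\mapsto\omega a$, with $(\omega\omega')a=\omega'(\omega a)$. For $f:Z\to Y$ the pullback $f^*\mathcal A$ has $(f^*\mathcal A)_z=\mathcal A_{f(z)}$. A singular $j$-cochain $c$ assigns to each simplex $\sigma:\Delta^j\to Y$ an element $c(\sigma)\in\mathcal A_{\sigma(e_0)}$. The coboundary is the usual alternating sum over faces, except that the value on the $0$-th face, which lies over $\sigma(e_1)$, is transported back along the edge $e_0e_1$. The cohomology is $H^*(Y;\mathcal A)$.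

**Example (the circle).** A local system on $S^1$ is a group $A$ with an automorphism $u$, the transport once around. Then $H^0=\ker(u-1)$ and $H^1=A/(u-1)A$. For $A=\mathbb Z$, $u=-1$ this gives $H^0=0$ and $H^1=\mathbb Z/2$.

**Example (the mapping torus again).** On $T$ of Section 5 let $A=\mathbb Z/3$, with $a$ acting trivially and $g$ by $-1$. The complex $T$ has one vertex, edges $a$ and $g$, and one $2$-cell with boundary $ag\,(ga^2)^{-1}$. A cellular $1$-cochain with values $\alpha$ on $a$ and $\gamma$ on $g$ takes the value $\alpha+\gamma$ along $ag$ and $\gamma-2\alpha$ along $ga^2$, so its coboundary on the $2$-cell is $3\alpha=0$. As there are no $3$-cells, $H^2(T;\mathcal A)=\mathbb Z/3\ne0$. All these classes die under $q:S^1\to T$, for dimension reasons.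

We need five facts.

**(L1) Homotopies.** A homotopy $F:Z\times I\to Y$ from $f_0$ to $f_1$ gives, by transport along the paths $F(z,\cdot)$, an isomorphism $F_\#:f_0^*\mathcal A\to f_1^*\mathcal A$, and $f_1^*=F_\#\circ f_0^*:H^*(Y;\mathcal A)\to H^*(Z;f_1^*\mathcal A)$. Hence homotopy equivalences induce isomorphisms.

*Proof.* Let $\mathrm{pr}:Z\times I\to Z$. Transport along $F(z,\cdot)|_{[0,t]}$ gives isomorphisms $\theta_{(z,t)}:\mathcal A_{f_0(z)}\to\mathcal A_{F(z,t)}$. They commute with transport. For a path from $(z,t)$ to $(z',t')$ with $Z$-component $\zeta$, the path "vertical from $(z,0)$ to $(z,t)$, then the given path" and the path "$\zeta$ at level $0$, then vertical from $(z',0)$ to $(z',t')$" are homotopic rel endpoints in $Z\times I$: their $Z$-components are both reparametrizations of $\zeta$, and $I$ is convex. So $\theta:\mathrm{pr}^*f_0^*\mathcal A\to F^*\mathcal A$ is an isomorphism, equal to the identity at $t=0$ and to $F_\#$ at $t=1$. The end inclusions $i_0,i_1:Z\to Z\times I$ induce the same map on cohomology with coefficients in $\mathrm{pr}^*f_0^*\mathcal A$, by the prism operator: every simplex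 of the standard subdivision of the prism over $\sigma$ starts at $(e_0,0)$, and transport along vertical edges is the identity for coefficients pulled back along $\mathrm{pr}$, so the usual formula applies. For $x\in H^*(Y;\mathcal A)$ apply this to $\theta^{-1}F^*x$: restricting by $i_0$ gives $f_0^*x$, restricting by $i_1$ gives $F_\#^{-1}f_1^*x$, and they are equal.

Let $\varphi:Z\to Y$ have homotopy inverse $\psi$. Then $\psi^*\varphi^*$ is an isomorphism on $H^*(Y;\mathcal A)$ onto its target, so $\psi^*:H^*(Z;\varphi^*\mathcal A)\to H^*(Y;\psi^*\varphi^*\mathcal A)$ is onto. It is also injective, because $\varphi^*\psi^*$ is an isomorphism. Hence it is bijective, and so is $\varphi^*$. $\square$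

**(L2) Long exact sequences.** A short exact sequence of local systems gives a long exact cohomology sequence, natural for pullbacks and for morphisms of such sequences. Indeed the cochain groups are products of stalks over simplices, so the cochain complexes form a short exact sequence.

**(L3) Dimension.** If $Y$ is homotopy equivalent to a CW complex of dimension $\le N$, then $H^j(Y;\mathcal A)=0$ for $j>N$, by (L1) and cellular cohomology.

**(L4) Finiteness.** If $Y$ is homotopy equivalent to a finite connected CW complex and $\mathcal C=\bigcup_n\mathcal C_n$ is an increasing union of local systems, then every class in $H^j(Y;\mathcal C)$ comes from some $H^j(Y;\mathcal C_n)$.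

*Proof.* Pulling back along a homotopy equivalence preserves the hypothesis and, by (L1), the cohomology groups, compatibly with the maps induced by $\mathcal C_n\subset\mathcal C$. So let $Y$ be a finite complex with universal covering $\widetilde Y$, let $\pi_1$ be its fundamental group, and let $C_n\subset C$ be the stalks at the base point. The cohomology is that of $\mathrm{Hom}_{\mathbb Z\pi_1}(C_*(\widetilde Y),C)$, where $C_*(\widetilde Y)$ is finitely generated free in each degree. A cocycle takes finitely many values on generators. They lie in some $C_n$, which is a submodule, so the whole cocycle has values in $C_n$. It is a cocycle there because $C_n\to C$ is injective. $\square$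

Finiteness matters. On an infinite wedge of circles with constant coefficients in $C=\bigcup C_n$, all inclusions strict, $H^1$ is an infinite product of copies of $C$, and an element whose $n$-th entry is outside $C_n$ comes from no $C_n$.

**(L5) Coverings.** Let $\pi:\hat Y\to Y$ be a covering and $\mathcal M$ a local system on $\hat Y$. Put $(\pi_*\mathcal M)_y=\prod_{\hat y\in\pi^{-1}(y)}\mathcal M_{\hat y}$, with transport by path lifting. Then $H^*(Y;\pi_*\mathcal M)\cong H^*(\hat Y;\mathcal M)$. If $P:Z\to Y$ is a map, $\hat Z=Z\times_Y\hat Y$ and $\hat P:\hat Z\to\hat Y$ is the projection, then $P^*\pi_*\mathcal M$ is the push-forward of $\hat P^*\mathcal M$ along $\hat Z\to Z$, and under these identifications $P^*$ corresponds to $\hat P^*:H^*(\hat Y;\mathcal M)\to H^*(\hat Z;\hat P^*\mathcal M)$.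

*Proof.* A cochain $c$ on $Y$ with values in $\pi_*\mathcal M$ gives for each $\sigma$ and each point $\hat y$ over $\sigma(e_0)$ an element of $\mathcal M_{\hat y}$. Since $\sigma$ has exactly one lift $\hat\sigma$ with $\hat\sigma(e_0)=\hat y$, this is the same as a cochain on $\hat Y$, namely $\hat c(\hat\sigma)=c(\sigma)_{\hat\sigma(e_0)}$. The coboundaries agree because transport in $\pi_*\mathcal M$ is along lifted paths. The fiber of $\hat Z$ over $z$ is the fiber of $\hat Y$ over $P(z)$, which gives the second statement; and $(P^*c)(\sigma)=c(P\sigma)$ corresponds to $\hat c(\hat P\hat\sigma)$. $\square$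

**Example.** For $\mathbb R\to S^1$ and constant $\mathcal M=\mathbb Z$, $\pi_*\mathcal M$ is $\prod_{\mathbb Z}\mathbb Z$ with the shift $u$. Its $H^0=\ker(u-1)$ consists of constant sequences, and $H^1=0$ since $u-1$ is onto. This is the cohomology of $\mathbb R$.

## 8. From degree $d$ to degree $d+1$ by a shift

Suppose a homomorphism $\chi$ from a fundamental group to $\mathbb Z$ is at hand. On the circle, with $\chi$ the winding number, consider functions $m:\mathbb Z\to\mathbb Z$ that vanish for large $k$ and are constant for $k\ll0$; let transport once around be the shift $(um)(k)=m(k-1)$. Call this local system $\mathcal B$, let $\mathcal M\subset\mathcal B$ be the functions of finite support, and let $\lambda(m)=m(-\infty)$ be the constant value for $k\ll0$. We get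
$$0\to\mathcal M\to\mathcal B\xrightarrow{\ \lambda\ }\mathbb Z\to0 .$$
Does $1\in H^0(S^1;\mathbb Z)$ lift to $H^0(S^1;\mathcal B)$? A lift would be a function with $m(k)=m(k-1)$ for all $k$. It vanishes for large $k$, hence everywhere, so $\lambda(m)=0\ne1$. There is no lift, and the connecting map turns $1$ into a nonzero class in $H^1(S^1;\mathcal M)$. Explicitly, take $m_0=1$ on $k\le0$ and $0$ elsewhere. Then $um_0-m_0$ is the indicator function of $\{1\}$, which generates $\mathcal M/(u-1)\mathcal M\cong\mathbb Z$ (the isomorphism is the sum of values).

So a class of degree $0$ produced a nonzero class of degree $1$. The plan for Lemma 3 is to do this in the highest degree in which $P^*$ is nonzero; the new class then lives in a degree in which $P^*$ is zero, a contradiction. If $H'\subsetneq H$ in Section 5, the conjugating element $g$ supplies $\chi$, with $\chi=0$ on $H$ and $\chi(g)=1$. In degree $0$ we used three things: a lift has values $m(k)$ for single $k$; these vanish for $k$ large and are equal to the given class for $k\ll0$; and neighboring values determine each other. For a cohomology class $b$ of degree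 $d$ with coefficients in a shifting system, "the value at $k$" makes no sense, because loops move $k$. But on $X_2$ loops do not move $k$, since $\chi=0$ on $H$. So we evaluate after pulling back to $X_2$. The bound on $k$ is then uniform by (L4), because $X_2$ is finite up to homotopy. The homotopy from $p$ to $ph$, whose track has $\chi=1$, links the value at $k$ to the value at $k-1$.

## 9. Proof of Lemma 3

Suppose that $q_*h_*\pi_1(X_2,x_2)\ne q_*\pi_1(X_2,x_2)$.

**Step 0 (a class of maximal degree).** We fix the class to which the shift will be applied; this is the step that uses (i). Let $D$ be the set of $j\ge0$ such that $P^*:H^j(X_0;\mathcal A)\to H^j(X_1;P^*\mathcal A)$ is nonzero for some local system $\mathcal A$ on $X_0$. Then $0\in D$ (take constant $\mathbb Z$), and $D$ is bounded by (L3). Let $d=\max D$, and choose $\mathcal A$ and $w\in H^d(X_0;\mathcal A)$ with $P^*w\ne0$. By (i) and (L1), $P^*w$ corresponds under an isomorphism to $(qf)^*w=f^*q^*w$. Hence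
$$q^*w\ne0\in H^d(X_2;q^*\mathcal A).\tag{4}$$
Since $d+1\notin D$,
$$P^*:H^{d+1}(X_0;\mathcal L)\to H^{d+1}(X_1;P^*\mathcal L)\ \text{ is zero for every local system }\mathcal L\text{ on }X_0.\tag{5}$$
For the mapping torus of Section 5 we have $P=\mathrm{id}$, so $d=2$ by the second example of Section 7, and (4) is false there since $H^2(S^1;q^*\mathcal A)=0$: this is where the proof notices that (i) fails.

**Step 1 (a character).** We turn the failure of equality into a homomorphism to $\mathbb Z$. Let $F:X_2\times I\to X_1$ be a homotopy from $p$ to $ph$, let $g=[PF(x_2,\cdot)]\in\pi_1(X_0,x_0)$ and $H=q_*\pi_1(X_2,x_2)$. By (3) and our assumption,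
$$g^{-1}Hg=q_*h_*\pi_1(X_2,x_2)\subsetneq H .\tag{6}$$
Hence $H\subset gHg^{-1}\subset g^2Hg^{-2}\subset\cdots$. Let $K=\bigcup_{k\ge0}g^kHg^{-k}$, an increasing union of subgroups; clearly $gKg^{-1}=K$. Let $\Lambda=\langle H,g\rangle$. Then $K\subset\Lambda$, and $K$ is normalized by $g$ and by $H\subset K$. So $K$ is normal in $\Lambda$ and $\Lambda=K\langle g\rangle$.

No power $g^k$ with $k\ge1$ lies in $K$. Otherwise $g^k\in g^jHg^{-j}$ for some $j$, and conjugation by $g^{-j}$ gives $g^k=g^{-j}g^kg^j\in H$, so $g^{-k}Hg^k=H$. But (6) gives $g^{-k}Hg^k\subset g^{-1}Hg\subsetneq H$, a contradiction. Therefore $\Lambda/K\cong\mathbb Z$, generated by $g$, and there is a homomorphism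
$$\chi:\Lambda\to\mathbb Z,\qquad \chi(H)=0,\quad\chi(g)=1 .$$

**Step 2 (a covering on which $\chi$ lives).** The character is defined on $\Lambda$ only, so we pass to the covering with this group and lift all maps. Let $\pi:(\hat X,\hat x)\to(X_0,x_0)$ be the connected covering with $\pi_*\pi_1(\hat X,\hat x)=\Lambda$; we regard $\chi$ as defined on $\pi_1(\hat X,\hat x)$. We extend it to paths. For each $y\in\hat X$ choose a path $\omega_y$ from $\hat x$ to $y$, with $\omega_{\hat x}$ constant, and for a path $\omega$ from $y$ to $y'$ put $\chi(\omega)=\chi(\omega_y\,\omega\,\overline{\omega_{y'}})$. Then $\chi(\omega)$ depends only on the homotopy class of $\omega$ rel endpoints, and $\chi(\omega\omega')=\chi(\omega)+\chi(\omega')$.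

Since $H\subset\Lambda$, the map $q$ lifts to $\hat q:(X_2,x_2)\to(\hat X,\hat x)$. Let $\hat F:X_2\times I\to\hat X$ be the lift of $PF$ with $\hat F_0=\hat q$. The loop $PF(x_2,\cdot)$ represents $g\in\Lambda$, so $\hat F(x_2,\cdot)$ is a loop at $\hat x$, and
$$\chi(\hat F(x_2,\cdot))=\chi(g)=1.\tag{7}$$
The maps $\hat F_1$ and $\hat qh$ both lift $qh=Pph$. They agree at $x_2$, where both are $\hat x$, and $X_2$ is connected. So $\hat F_1=\hat qh$.

Let $\hat X_1=X_1\times_{X_0}\hat X$ with projection $\hat P:\hat X_1\to\hat X$, and put $\hat p=(p,\hat q):X_2\to\hat X_1$; this is defined because $Pp=q=\pi\hat q$. Then $\hat P\hat p=\hat q$. Since $PF=\pi\hat F$,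
$$\Phi=(F,\hat F):X_2\times I\to\hat X_1\ \text{ is a homotopy from }\hat p\text{ to }\hat ph.\tag{8}$$

**Step 3 (lifting the class to a shifting system).** We build the sequence of Section 8 over $\hat X$ and use (5) to see that the class lifts after pullback to $\hat X_1$. For $y\in\hat X$ let
$$\mathcal B_y=\{m:\mathbb Z\to\mathcal A_{\pi(y)}:\ \exists n,\ m(k)=0\text{ for }k>n,\ m\text{ constant on }k\le-n\},$$
with transport $(\omega m)(k)=\omega\big(m(k-\chi(\omega))\big)$, where $\omega$ outside the bracket acts through $\pi\omega$ on $\mathcal A$. This is a local system: by additivity of $\chi$,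
$$(\omega'(\omega m))(k)=\omega'\big((\omega m)(k-\chi(\omega'))\big)=\omega'\omega\big(m(k-\chi(\omega')-\chi(\omega))\big)=((\omega\omega')m)(k).$$
Let $\mathcal M\subset\mathcal B$ be the subsystem of finitely supported functions, and $\lambda(m)=m(-\infty)$ the constant value for $k\ll0$. A shift does not change the value at $-\infty$, so $\lambda:\mathcal B\to\pi^*\mathcal A$ is a morphism. It is onto (take $m=a$ on $k\le0$, and $0$ elsewhere), and its kernel is $\mathcal M$:
$$0\to\mathcal M\to\mathcal B\xrightarrow{\lambda}\pi^*\mathcal A\to0 .$$
Let $\hat w=\pi^*w\in H^d(\hat X;\pi^*\mathcal A)$, and let $\delta\hat w\in H^{d+1}(\hat X;\mathcal M)$ be its image under the connecting map. By (5) for $\mathcal L=\pi_*\mathcal M$ and (L5), the map $\hat P^*:H^{d+1}(\hat X;\mathcal M)\to H^{d+1}(\hat X_1;\hat P^*\mathcal M)$ is zero. By (L2), applied to the sequence pulled back to $\hat X_1$, $\delta(\hat P^*\hat w)=\hat P^*\delta\hat w=0$. So there is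
$$b\in H^d(\hat X_1;\hat P^*\mathcal B)\quad\text{with}\quad\lambda_*b=\hat P^*\hat w.\tag{9}$$

**Step 4 (evaluation at $k$ over $X_2$).** Here we make sense of "the value of $b$ at $k$". Consider $\hat p^*b\in H^d(X_2;\hat q^*\mathcal B)$. The subgroup $\hat q_*\pi_1(X_2,x_2)$ corresponds to $H$ under $\pi_*$, so $\chi$ vanishes on it. Since $X_2$ is path connected, putting $\kappa(x)=\chi(\hat q\,\omega)$ for any path $\omega$ in $X_2$ from $x_2$ to $x$ gives a well-defined function $\kappa:X_2\to\mathbb Z$ with $\kappa(x_2)=0$ and
$$\chi(\hat q\,\omega)=\kappa(\omega(1))-\kappa(\omega(0))\quad\text{for all paths }\omega\text{ in }X_2.$$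
For $k\in\mathbb Z$ define
$$ev_k:\hat q^*\mathcal B\to q^*\mathcal A,\qquad m\mapsto m(k+\kappa(x))\ \text{ over }x .$$
This is a morphism of local systems: for $\omega$ from $x$ to $x'$,
$$(\omega m)(k+\kappa(x'))=\omega\big(m(k+\kappa(x')-\chi(\hat q\omega))\big)=\omega\big(m(k+\kappa(x))\big).$$
Put $b_k=(ev_k)_*\hat p^*b\in H^d(X_2;q^*\mathcal A)$.

**Step 5 (the values at the two ends).** We show that $b_k=0$ for $k\gg0$ and $b_k=q^*w$ for $k\ll0$. By the computation just made, $m\mapsto m(\cdot+\kappa(x))$ identifies $\hat q^*\mathcal B$ with the local system $\mathcal C$ on $X_2$ whose stalk at $x$ consists of the functions $m:\mathbb Z\to\mathcal A_{q(x)}$ that vanish for $k\gg0$ and are constant for $k\ll0$, with *coordinatewise* transport. Under this identification $ev_k$ becomes evaluation at $k$, and $\lambda$ is unchanged. Let $\mathcal C_n\subset\mathcal C$ consist of those $m$ with $m(k)=0$ for $k>n$ and $m$ constant on $k\le-n$. These are subsystems, because transport is coordinatewise; they increase, and $\mathcal C=\bigcup_n\mathcal C_n$. As $X_2$ is homotopy equivalent to a finite complex, (L4) says that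 the class $\hat p^*b$ comes from some $\mathcal C_n$. On $\mathcal C_n$ we have $ev_k=0$ for $k>n$, and $ev_k=\lambda$ for $k\le-n$. So $b_k=0$ for $k>n$, and for $k\le-n$, by (9),
$$b_k=\lambda_*\hat p^*b=\hat p^*\lambda_*b=\hat p^*\hat P^*\hat w=\hat q^*\pi^*w=q^*w .$$

**Step 6 (neighboring values).** We show that the homotopy $\Phi$ links $b_k$ to $b_{k-1}$: with $F_\#:q^*\mathcal A\to h^*q^*\mathcal A$ the transport isomorphism along the paths $PF(x,\cdot)$,
$$h^*b_k=F_\#\,b_{k-1}\quad\text{in }H^d(X_2;h^*q^*\mathcal A).\tag{10}$$
First we compute $\chi$ along the tracks of $\hat F$. For a path $\omega$ in $X_2$ from $x_2$ to $x$, the square $(s,t)\mapsto\hat F(\omega(s),t)$ shows that $\hat F(x_2,\cdot)\cdot\hat qh\omega$ and $\hat q\omega\cdot\hat F(x,\cdot)$ are homotopic rel endpoints. Since $h(x_2)=x_2$, the path $h\omega$ runs from $x_2$ to $h(x)$. Together with (7) this gives $1+\kappa(hx)=\kappa(x)+\chi(\hat F(x,\cdot))$, that is,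
$$\chi(\hat F(x,\cdot))=1+\kappa(hx)-\kappa(x).$$
The isomorphism $\Phi_\#:\hat q^*\mathcal B\to h^*\hat q^*\mathcal B$ that (L1) attaches to $\Phi$ and $\hat P^*\mathcal B$ is transport in $\mathcal B$ along $\hat P\Phi(x,\cdot)=\hat F(x,\cdot)$. For $m\in(\hat q^*\mathcal B)_x$, we evaluate over $h(x)$:
$$(\Phi_\#m)(k+\kappa(hx))=F_\#\Big(m\big(k+\kappa(hx)-1-\kappa(hx)+\kappa(x)\big)\Big)=F_\#\big(m(k-1+\kappa(x))\big)=F_\#\big(ev_{k-1}m\big).$$
In other words $(h^*ev_k)\circ\Phi_\#=F_\#\circ ev_{k-1}$. By (8) and (L1), $h^*\hat p^*b=(\hat ph)^*b=\Phi_\#\hat p^*b$. Applying $h^*ev_k$ to both sides, the left side becomes $h^*\big((ev_k)_*\hat p^*b\big)=h^*b_k$ and the right side becomes $F_\#b_{k-1}$. This is (10).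

**Step 7 (contradiction).** We run down from large $k$ to small $k$. If $b_k=0$, then $F_\#b_{k-1}=0$ by (10), and $b_{k-1}=0$ because $F_\#$ is an isomorphism. By Step 5, $b_k=0$ for large $k$; hence $b_k=0$ for all $k$. But for $k\ll0$ we have $b_k=q^*w\ne0$ by Step 5 and (4). This contradiction proves Lemma 3, and with it Theorem 1. $\blacksquare$

## 10. The dimension-refined version

The proof of Theorem 1 is complete. The following supplement says in which dimensions one has to be able to push.

**Definition ($j$-movable).** $X$ is *$j$-movable* if for each neighborhood $U$ there is a neighborhood $U'\subset U$ such that for every neighborhood $U''\subset U$, every map of a finite CW complex of dimension $\le j$ into $U'$ is homotopic in $U$ to a map into $U''$.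

For example, every continuum is $0$-movable: a neighborhood $U$ contains a path connected neighborhood $U'$ of $X$, and any point of $U'$ can be joined in $U'$ to a point of $X\subset U''$.

**Definition (Mittag-Leffler).** An inverse sequence of groups $G_0\leftarrow G_1\leftarrow\cdots$ is *Mittag-Leffler* if for each $n$ there is $m\ge n$ such that $\mathrm{im}(G_k\to G_n)=\mathrm{im}(G_m\to G_n)$ for all $k\ge m$.

For example, $\mathbb Z\xleftarrow{2}\mathbb Z\xleftarrow{2}\cdots$ is not Mittag-Leffler. Proposition 4 says that for a movable continuum the sequence $\pi_1(U_n,x_0)$, which represents pro-$\pi_1(X,x_0)$, is Mittag-Leffler.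

**Theorem 5.** (a) If $X$ is a continuum with $\dim X\le d$ and $X$ is $d$-movable, then $(X,x_0)$ is pointed movable for every $x_0\in X$.

(b) For every $d\ge1$ there is a $d$-dimensional continuum that is $(d-1)$-movable but not movable, and whose pro-$\pi_1$ (at a suitable base point) is not Mittag-Leffler.

We use standard facts (Mardešić–Segal, *Shape Theory*, Ch. I). Let $X=\varprojlim K_n$ with $K_n$ compact ANRs, projections $\pi_n$ and bonding maps $\pi_{nm}:K_m\to K_n$, and let $U$ be an ANR.

* (E1) Every map $X\to U$ is homotopic to $g\pi_n$ for some $n$ and some $g:K_n\to U$.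
* (E2) If $g\pi_n\simeq g'\pi_n$, then $g\pi_{nm}\simeq g'\pi_{nm}$ for some $m\ge n$.
* (E3) Maps of $X$ into an ANR extend to neighborhoods, and maps of a neighborhood into an ANR that are homotopic on $X$ are homotopic on a smaller neighborhood.

We also use that pro-$\pi_1$ is an invariant of pointed shape and that the Mittag-Leffler property is invariant under isomorphism of pro-groups. So the property may be tested on any inverse sequence of pointed compact connected ANRs with limit $(X,x_0)$.

*Proof of (a).* By Theorem 1 it suffices to show that $X$ is movable; the idea is to factor the inclusion of a small neighborhood through a complex of dimension $\le d$. Write $X=\varprojlim K_n$ with $K_n$ compact polyhedra of dimension $\le d$ (Freudenthal). Given $U$, choose $U'$ by $d$-movability. The property of $U'$ passes to smaller neighborhoods, so we may take $U'$ to be a compact ANR. By (E1), applied to the inclusion $X\to U'$, there are $n$ and $g:K_n\to U'$ with $g\pi_n$ homotopic in $U'$ to the inclusion. By (E3), $\pi_n$ extends to $\Gamma:W\to K_n$ on a neighborhood $W\subset U'$ of $X$; and since $g\Gamma$ and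 the inclusion of $W$ are homotopic in $U'$ on $X$, they are homotopic in $U'$ on $W$ after shrinking $W$. This $W$ does not depend on $U''$. Given $U''$, the map $g$ of the finite complex $K_n$ is homotopic in $U$ to a map $g'':K_n\to U''$. So the inclusion of $W$ is homotopic in $U$ to $g''\Gamma$, which maps into $U''$. $\square$

*Proof of (b), $d=1$.* Take the dyadic solenoid. It is $0$-movable like every continuum. By Section 1 it is not movable, and its pro-$\pi_1$ is $\mathbb Z\xleftarrow{2}\mathbb Z\xleftarrow{2}\cdots$, which is not Mittag-Leffler. It has dimension at most $1$, since the projections of the $T_n$ to circles restrict to maps with fibers of arbitrarily small diameter. It is not $0$-dimensional, since it is connected and not a point: if it were a point, some $T_n$ would lie in a ball in $T_0$, and $\pi_1(T_n)\to\pi_1(T_0)$ would be zero.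

*Proof of (b), $d\ge2$.*

**Step 1 (a group with an endomorphism).** We need an endomorphism that is conjugate to its square and has strictly decreasing iterated images. Let
$$\mathbb F=\langle x_0,x_1,\dots\mid x_i^{-1}x_jx_i=x_{j+1}\ (i<j)\rangle,\qquad\varphi(x_i)=x_{i+1}.$$
The endomorphism $\varphi$ is well defined, since it maps relations to relations. On generators, $x_0^{-1}\varphi(x_i)x_0=x_0^{-1}x_{i+1}x_0=x_{i+2}=\varphi^2(x_i)$, so $\varphi^2(x)=x_0^{-1}\varphi(x)x_0$ for all $x$.

The groups $\varphi^n(\mathbb F)=\langle x_n,x_{n+1},\dots\rangle$ strictly decrease. To see this, let $x_i$ act on $[0,\infty)$ from the right as the identity on $[0,i]$, with slope $2$ on $[i,i+1]$, and as $t\mapsto t+1$ for $t\ge i+1$. We check the relations for $i<j$. If $t<i+2$, then $t\,x_i^{-1}<i+1\le j$ is fixed by $x_j$, so $x_i^{-1}x_jx_i$ fixes $t$; and $x_{j+1}$ fixes $t$, because $t<i+2\le j+1$. If $t\ge i+2$, then $t\,x_i^{-1}=t-1\ge i+1$ and $(t-1)x_j\ge t-1\ge i+1$, so $t\,x_i^{-1}x_jx_i=(t-1)x_j+1=t\,x_{j+1}$. So we have an action. The elements $x_{n+1},x_{n+2},\dots$ fix $[0,n+1]$ pointwise and $x_n$ does not. So $x_n\notin\varphi^{n+1}(\mathbb F)$.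

**Step 2 (the continuum).** We realize $\varphi$ on a finite complex of dimension $d$. By Brown–Geoghegan (*An infinite-dimensional torsion-free $FP_\infty$ group*, Invent. Math. 77 (1984)) there is a $K(\mathbb F,1)$ complex $Y$ with finitely many cells in each dimension; collapsing a maximal tree, we may take it with one vertex. Let $f:Y\to Y$ be cellular with $f_*=\varphi$. Since $\varphi^2$ and $\varphi$ are conjugate and $Y$ is a $K(\mathbb F,1)$, $f^2\simeq f$ freely. Let $f_d=f|_{Y^{(d)}}:Y^{(d)}\to Y^{(d)}$. A cellular homotopy from $f^2$ to $f$ maps $Y^{(d-1)}\times I$ into $Y^{(d)}$, so $f_d^2|_{Y^{(d-1)}}\simeq f_d|_{Y^{(d-1)}}$ in $Y^{(d)}$. Composing with $f_d^{\,j-1}$ gives $f_d^{\,j+1}|_{Y^{(d-1)}}\simeq f_d^{\,j}|_{Y^{(d-1)}}$, and by induction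
$$f_d^{\,j}|_{Y^{(d-1)}}\simeq f_d|_{Y^{(d-1)}}\ \text{ in }Y^{(d)}\quad\text{for all }j\ge1.\tag{11}$$
Let $X=\varprojlim(Y^{(d)}\xleftarrow{f_d}Y^{(d)}\xleftarrow{f_d}\cdots)$, with $K_n=Y^{(d)}$, based at the point given by the vertex. As an inverse limit of continua of dimension $\le d$, it is a continuum with $\dim X\le d$.

**Step 3 (not movable).** This step uses Proposition 4. As $d\ge2$, $\pi_1(Y^{(d)})=\mathbb F$, so pro-$\pi_1(X)$ is represented by $\mathbb F\xleftarrow{\varphi}\mathbb F\xleftarrow{\varphi}\cdots$. By Step 1 it is not Mittag-Leffler. By Proposition 4, $X$ is not movable.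

**Step 4 ($(d-1)$-movable).** We use (11) to push complexes of dimension $\le d-1$. Let $U$ be a neighborhood of $X$; we may assume it is a compact ANR. By (E1) choose $n$ and $g:K_n\to U$ with $g\pi_n$ homotopic in $U$ to the inclusion of $X$. Since $gf_d\pi_{n+1}=g\pi_n$, by (E3) there are a neighborhood $U'\subset U$ and $\Gamma:U'\to K_{n+1}$ extending $\pi_{n+1}$ such that $gf_d\Gamma$ is homotopic in $U$ to the inclusion of $U'$. Now let $U''\subset U$ be given. Apply (E1) to a compact ANR neighborhood of $X$ inside $U''$. This gives $k>n$ and $g'':K_k\to U''$ with $g''\pi_k$ homotopic in $U$ to the inclusion of $X$ (we can enlarge $k$ by composing with bonding maps). So $g''\pi_k\simeq g\pi_n=gf_d^{\,k-n}\pi_k$ in $U$, and by (E2) there is $m>k$ with $g''f_d^{\,m-k}\simeq gf_d^{\,m-n}$ in $U$.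

Let $\phi:L\to U'$ be a map with $L$ a finite complex, $\dim L\le d-1$. By cellular approximation $\Gamma\phi$ is homotopic to a map $\psi:L\to Y^{(d-1)}\subset Y^{(d)}$. By (11), with $j=m-n$,
$$\phi\simeq gf_d\Gamma\phi\simeq gf_d\psi\simeq gf_d^{\,m-n}\psi\simeq g''f_d^{\,m-k}\psi\quad\text{in }U,$$
and the last map goes into $U''$.

**Step 5 (the dimension is $d$).** If $\dim X\le d-1$, then part (a), with $d-1$ in place of $d$, and Step 4 would make $X$ pointed movable, hence movable, against Step 3. So $\dim X=d$. $\blacksquare$

**Remark (finite-dimensionality in Lemma 3).** The complex $Y$ shows that the bound on degrees in Step 0 of Section 9 cannot be dispensed with. Take $X_0=X_1=X_2=Y$ and $P=p=h=f$, so $q=f^2$. Relation (i) holds with the identity as the map $X_1\to X_2$, because $q=f^2\simeq f=P$; and (ii) holds because $ph=f^2\simeq f=p$. But $q_*h_*\pi_1=\varphi^3(\mathbb F)\ne\varphi^2(\mathbb F)=q_*\pi_1$. Since $Y$ has finitely many cells in each dimension, the proof of (L4) applies to it word for word. What is missing is (L3), and with it the maximal degree $d$.
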